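# A Maharam algebra that adds a minimal real

Throughout, $V$ is the ground model and a *real* is an element of $2^\omega$. If $\mathbb B$ is a complete Boolean algebra, $G\subseteq\mathbb B$ denotes a $V$-generic ultrafilter and $[\![\cdot]\!]$ the Boolean value. Genericity says: $\neg x\in G$ iff $x\notin G$, and $\bigvee S\in G$ iff $S\cap G\neq\emptyset$, for $S\subseteq\mathbb B$ in $V$. A *complete subalgebra* is a subalgebra closed under arbitrary joins computed in $\mathbb B$; then $G\cap A$ is $V$-generic for $A$. For $e\ne\mathbf 0$, $\mathbb B{\restriction}e$ is the algebra of elements below $e$.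

## 1. Measure algebras never add a minimal real

**Definition 1.1.** A real $r\in V[G]$ is *minimal* if $r\notin V$ and for every real $s\in V[r]$ either $s\in V$ or $V[s]=V[r]$.

A *measure algebra* is a complete Boolean algebra with a strictly positive countably additive probability measure. For this class of forcings minimality is easy to settle. We use one remark about generators, which will return throughout.

**Lemma 1.2.** If a complete subalgebra $A$ is completely generated by a set $X\in V$, then $V[G\cap A]=V[G\cap X]$.

*Proof.* In $V$, put $A_0=X$, let $A_{\xi+1}$ consist of $A_\xi$, the complements of its elements and the joins of its subsets, and take unions at limits. The final stage is $A$. Whether an element lies in $G$ is determined stage by stage: $\neg x\in G$ iff $x\notin G$, and $\bigvee S\in G$ iff $S\cap G\ne\emptyset$. So $G\cap A$ is computed by recursion from $G\cap X$. $\square$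

**Proposition 1.3.** A measure algebra never adds a minimal real.

*Proof.* Let $\mathbb M$ be a measure algebra and let $u\ne\mathbf 0$ force $\dot r\in2^\omega\setminus V$. Let $\mathbb N$ be the complete subalgebra of $\mathbb M{\restriction}u$ generated by the elements $u_w=[\![w\subset\dot r]\!]\wedge u$, $w\in2^{<\omega}$.

It is atomless. If $q$ were an atom, then for each $n$ there would be exactly one $w\in2^n$ with $q\le u_w$; these $w$ cohere to some $y\in2^\omega\cap V$, and $q$ would force $\dot r=y\in V$.

By Carathéodory's theorem an atomless, countably completely generated measure algebra is isomorphic to the Lebesgue measure algebra of $2^\omega$ (after normalizing the measure). By Lemma 1.2, below $u$ we have $V[r]=V[G\cap\mathbb N]=V[x]$ with $x$ a random real over $V$. Write $x=x_0\oplus x_1$, the even and the odd coordinates. It is a textbook fact that $x_0$ is random over $V$ and $x_1$ is random over $V[x_0]$. So $x_0\notin V$ and $x_1\notin V[x_0]$, that is, $V\subsetneq V[x_0]\subsetneq V[x]=V[r]$. The real $x_0$ shows that $r$ is not minimal. $\square$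

The proof used additivity twice: in Carathéodory's theorem, and in the Fubini theorem behind the splitting of a random real. What changes if the measure is replaced by a submeasure?

**Definition 1.4.** A *submeasure* on a Boolean algebra $\mathcal B$ is a function $\nu:\mathcal B\to[0,1]$ with $\nu(\mathbf 0)=0$, $\nu(\mathbf 1)=1$, with $\nu(a)\le\nu(b)$ for $a\le b$, and with $\nu(a\vee b)\le\nu(a)+\nu(b)$. It is *strictly positive* if $\nu(a)>0$ for $a\ne\mathbf 0$, and *continuous* if $\nu(a_n)\to0$ whenever $(a_n)$ is decreasing with $\bigwedge_na_n=\mathbf 0$. A *Maharam algebra* is a complete Boolean algebra that carries a strictly positive continuous submeasure.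

Every measure algebra is a Maharam algebra. A submeasure that is not a measure: on the subsets of $\{1,2,3\}$ give singletons and pairs the value $\frac12$ and the whole set the value $1$. It is subadditive because any two nonempty sets already have total value at least $1$. It is continuous, because in a finite algebra a decreasing sequence with meet $\mathbf 0$ is eventually $\mathbf 0$.

The question, from "Maharam Algebras" (http://www.logique.jussieu.fr/~boban/pdf/Maharam-algebras.pdf), is whether forcing with a Maharam algebra can add a minimal real. The answer is yes, provably in ZFC.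

**Theorem A.** There is an atomless Maharam algebra $\mathbb B$, completely generated by a name $\dot r$ for a real (so $V[G]=V[r]$, $r\notin V$), such that for every real $s\in V[r]$ either $s\in V$ or $V[s]=V[r]$.

**Theorem B.** For this $\mathbb B$:

1. Every atomless complete (regular) subalgebra of $\mathbb B$ equals $\mathbb B$. The complete subalgebras of $\mathbb B$ are exactly the algebras $\{x\in\mathbb B:\forall i\,(p_i\le x\text{ or }p_i\wedge x=\mathbf 0)\}$, for countable antichains $(p_i)$ of nonzero elements.
2. If $V\subseteq N\subseteq V[G]$ and $N\models ZFC$, then $N=V$ or $N=V[G]$.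
3. If $e,f\neq\mathbf 0$ are disjoint, no atomless complete subalgebra of $\mathbb B{\restriction}e$ is isomorphic to one of $\mathbb B{\restriction}f$. Hence $\mathbb B$ is rigid, and the algebras $\mathbb B{\restriction}e$ $(e\ne\mathbf 0)$ are pairwise non-isomorphic Maharam algebras adding minimal reals.
4. No atomless complete subalgebra of any $\mathbb B{\restriction}e$ is a measure algebra. Conversely, a measure algebra never adds a minimal real.

The second half of item 4 is Proposition 1.3. The construction is an inhomogeneous variant of Talagrand's exhaustive submeasure (Annals of Math. 2008); all that is needed from it is proved below.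

## 2. From a submeasure on clopen sets to a forcing

Let $T=2^\omega$. For $a\in2^{<\omega}$ let $[a]$ be the basic clopen set of extensions of $a$. Let $\mathcal C$ be the algebra of clopen subsets of $T$, and let $\mathcal C_n$ consist of the unions of sets $[a]$ with $|a|=n$. Put $E_b^e=\{x\in T:x(b)=e\}$ for $b\in\omega$, $e\in\{0,1\}$.

**Definition 2.1.** A function $\nu$ is *exhaustive* if $\nu(e_i)\to0$ for every sequence $(e_i)$ of pairwise disjoint elements.

Lebesgue measure on $\mathcal C$ is exhaustive. The function with value $1$ on every nonempty clopen set is strictly positive and subadditive but not exhaustive; the metric defined below is then discrete, so the completion is $\mathcal C$ itself, which is not a complete algebra. Exhaustivity is what makes the completion work.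

**Proposition 2.2.** Let $\nu:\mathcal C\to[0,\infty)$ be monotone, subadditive and exhaustive, with $\nu(\emptyset)=0$ and $\nu(X)>0$ for $X\neq\emptyset$. Let $\mathbb B$ be the completion of $\mathcal C$ in the metric $d(X,Y)=\nu(X\triangle Y)$, and $\hat\nu(x)=d(x,\mathbf 0)$.

1. $\mathbb B$ is a Boolean algebra; $\hat\nu$ extends $\nu$, is monotone, subadditive, strictly positive, and $\hat\nu(x\triangle y)=d(x,y)$.
2. $\hat\nu$ is exhaustive.
3. $\mathbb B$ is ccc and complete, increasing sequences converge in $d$ to their suprema, and $\hat\nu$ is continuous and countably subadditive. So $\mathbb B$ with $\hat\nu/\hat\nu(\mathbf 1)$ is a Maharam algebra.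
4. Every subalgebra of $\mathbb B$ closed under countable suprema is closed in the metric $d$.
5. $\mathbb B$ is completely generated by $\mathcal C$, and $V[G]=V[r]$ where $r=\bigcup\{a:[a]\in G\}$.
6. If $\max_{|a|=n}\nu([a])\to0$, then $\mathbb B$ is atomless and $\mathbf 1\Vdash\dot r\notin V$.

*Proof.* **1.** Since $(X\cup Y)\triangle(X'\cup Y')\subseteq(X\triangle X')\cup(Y\triangle Y')$, and $X\triangle Y$ does not change when both sets are complemented, the Boolean operations are uniformly continuous. They extend to $\mathbb B$, and the Boolean identities pass to limits. Also $\hat\nu(X)=\nu(X)$ for clopen $X$. The functions $\hat\nu(x\triangle y)$ and $d(x,y)$ are continuous and agree on $\mathcal C$, so they are equal. Subadditivity passes to limits. If $x\le y$, $X_n\to x$, $Y_n\to y$, then $X_n\cap Y_n\to x\wedge y=x$ and $\nu(X_n\cap Y_n)\le\nu(Y_n)$, so $\hat\nu(x)\le\hat\nu(y)$. Strict positivity holds because $d$ is a metric.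

**2.** Suppose $(e_i)_{i\ge0}$ are disjoint with $\hat\nu(e_i)\ge\varepsilon>0$ (pass to a subsequence). Pick clopen $X_i$ with $\hat\nu(X_i\triangle e_i)<\varepsilon2^{-i-3}$ and put $X_i'=X_i\setminus\bigcup_{j<i}X_j$. For $j<i$ we have $e_i\wedge X_j\le X_j\triangle e_j$, because $e_i\wedge e_j=\mathbf 0$. So $e_i\setminus X_i'\le\bigvee_{j\le i}(X_j\triangle e_j)$, whence $\hat\nu(e_i\setminus X_i')\le\sum_{j\le i}\varepsilon2^{-j-3}\le\varepsilon/4$ and $\nu(X_i')\ge3\varepsilon/4$. The $X_i'$ are disjoint, contradicting exhaustivity of $\nu$.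

**3.** An increasing sequence $(e_n)$ is Cauchy: otherwise there are $\varepsilon>0$ and $n_0<m_0\le n_1<m_1\le\cdots$ with $\hat\nu(e_{m_j}\setminus e_{n_j})\ge\varepsilon$, and these differences are disjoint, contradicting item 2. Let $e$ be its limit. From $e_n\wedge e_m=e_n$ $(m\ge n)$ we get $e_n\wedge e=e_n$; and if $f\ge e_n$ for all $n$ then $e_n\wedge f=e_n$ gives $e\wedge f=e$. So $e$ is the supremum, and $\mathbb B$ is $\sigma$-complete. An uncountable antichain would contain infinitely many elements with $\hat\nu\ge1/n$ for some $n$, so $\mathbb B$ is ccc. A $\sigma$-complete ccc algebra is complete: the supremum of $S$ is the join of a maximal antichain among the elements lying below members of $S$. If $(a_n)$ is decreasing with meet $\mathbf 0$, then $\neg a_n$ increases to $\mathbf 1$, so $d(\neg a_n,\mathbf 1)\to0$, i.e. $\hat\nu(a_n)\to0$. Countable suprema are limits of finite joins, so $\hat\nu$ is countably subadditive.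

**4.** Let $A$ be such a subalgebra and $e$ in its closure. Choose $e_n\in A$ with $e_n\to e$ and $\sum_n\hat\nu(e_{n+1}\triangle e_n)<\infty$. Put $g_n=\bigvee_{j\ge n}(e_{j+1}\triangle e_j)$, so $\hat\nu(g_n)\to0$. For $M>m$ we have $e_m\triangle e_M\le g_m$; letting $M\to\infty$, $e_m\triangle e\le g_m$. The elements $h_n=\bigvee_{m\ge n}e_m$ decrease, and $h_n\triangle e\le\bigvee_{m\ge n}(e_m\triangle e)\le g_n$. Hence $(\bigwedge_nh_n)\triangle e\le g_N$ for every $N$, so $e=\bigwedge_nh_n\in A$.

**5.** The complete subalgebra generated by $\mathcal C$ is metrically closed by item 4 and contains a dense set, so it is $\mathbb B$. By Lemma 1.2, $V[G]=V[G\cap\mathcal C]$. For each $n$ exactly one $a\in2^n$ has $[a]\in G$, namely $r{\restriction}n$, and $X\in\mathcal C_n$ is in $G$ iff $[r{\restriction}n]\subseteq X$. So $V[G]=V[r]$.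

**6.** An atom would lie below some $[a]$ with $|a|=n$ for every $n$, and would have $\hat\nu=0$. For $y\in2^\omega\cap V$ the element $\bigwedge_n[y{\restriction}n]=[\![\dot r=y]\!]$ has $\hat\nu=0$, so it is $\mathbf 0$. $\square$

With Lebesgue measure for $\nu$, $\mathbb B$ is the Lebesgue measure algebra.

For a $\mathbb B$-name $\dot s$ with $\mathbf 1\Vdash\dot s\in2^\omega$ let $A_{\dot s}$ be the complete subalgebra generated by the elements $[\![w\subset\dot s]\!]$, $w\in2^{<\omega}$.

**Proposition 2.3 (criterion).** In the situation of Proposition 2.2 suppose that $\mathbf 1\Vdash\dot r\notin V$ and that $A_{\dot s}=\mathbb B$ for every name $\dot s$ with $\mathbf 1\Vdash\dot s\in2^\omega\setminus V$. Then $r$ is a minimal real.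

*Proof.* Let $s\in V[r]\setminus V$ be a real with name $\dot s$, and let $u\in G$ force $\dot s\in2^\omega\setminus V$. Let $\dot s'$ be a name equal to $\dot s$ if $u\in\dot G$ and to $\dot r$ otherwise. Then $\mathbf 1\Vdash\dot s'\in2^\omega\setminus V$, so $A_{\dot s'}=\mathbb B$. As $u\in G$, $s'=s$. Now $[\![w\subset\dot s']\!]\in G$ iff $w\subset s$, so the set of these generators that lie in $G$ belongs to $V[s]$. By Lemma 1.2, $G=G\cap A_{\dot s'}\in V[s]$, and $V[s]=V[G]=V[r]$. $\square$

## 3. Coordinate flips rule out minimality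

A sensible first attempt is to choose a submeasure whose definition refers only to the levels of the tree $2^{<\omega}$, treating all nodes of a level alike. Such a $\nu$ is invariant under the maps $\sigma_i:T\to T$ that change the $i$-th coordinate and no other. This cannot work, whatever else $\nu$ satisfies.

**Proposition 3.1.** Let $\nu$ be as in Proposition 2.2 with $\nu(\sigma_iX)=\nu(X)$ for all $X\in\mathcal C$, $i\in\omega$. Then the generic real $r$ is not minimal.

*Proof.* Each $\sigma_i$ acts on $\mathcal C$ as an automorphism that is an isometry for $d$, and extends to an isometric automorphism of $\mathbb B$, again called $\sigma_i$. Let $s^0(i)=r(2i)$ and $s^1(i)=r(2i+1)$.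

**Step 1: $V[s^0]\ne V[r]$.** Let $A$ be the complete subalgebra generated by the elements $E^1_{2i}$, so that $V[s^0]=V[G\cap A]$. For odd $j$ the fixed points of $\sigma_j$ form a complete subalgebra containing these generators, so $\sigma_j$ fixes $A$ pointwise. Suppose $V[s^0]=V[r]$. Then there are an $A$-name $\tau$ for a real and $u\in G$ forcing $\dot r=\tau^{\dot G\cap A}$. With $a_j=[\![\tau(j)=1]\!]\in A$ this gives $u\wedge E_j^1=u\wedge a_j$ for all $j$. Let $j$ be odd. Applying $\sigma_j$, we get $\sigma_j(u)\wedge E^0_j=\sigma_j(u)\wedge a_j$. For $v=u\wedge\sigma_j(u)$ it follows that $v\wedge E_j^1=v\wedge a_j=v\wedge E_j^0$. Two disjoint elements that are equal are $\mathbf 0$, and their join is $v$; so $u\wedge\sigma_j(u)=\mathbf 0$ for every odd $j$.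

On the other hand choose $X\in\mathcal C_n$ with $\hat\nu(u\triangle X)<\hat\nu(u)/2$, and an odd $j\ge n$. Then $\sigma_jX=X$, so $\hat\nu(\sigma_j(u)\triangle X)=\hat\nu(\sigma_j(u\triangle X))<\hat\nu(u)/2$. Since $u=u\setminus\sigma_j(u)\le(u\triangle X)\vee(X\triangle\sigma_j(u))$, we get $\hat\nu(u)<\hat\nu(u)$, a contradiction.

**Step 2: $s^0\notin V$.** Step 1 with even and odd exchanged gives $V[s^1]\ne V[r]$. If $s^0\in V$, then $r$ is computable from $s^1$ and a real of $V$, so $V[s^1]=V[r]$, a contradiction. So $s^0\in V[r]$ is new and $V[s^0]\ne V[r]$. $\square$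

## 4. Two scales for the two values of a bit

By Proposition 2.2(4) and (5), $A_{\dot s}=\mathbb B$ follows once we can approximate each $E^1_b$ in $\hat\nu$ by elements of $A_{\dot s}$. So from an arbitrary new real $s$ we must build approximations to the $b$-th bit of $r$.

Suppose we can extract from $A_{\dot s}$ sets $Z_1,Z_2,\dots$ that are generic with respect to the tree: there are levels $n_0<n_1<\cdots$ such that inside every node $[a]$ of length $n_{i-1}$ both $Z_i$ and its complement are large. The natural Boolean combinations of the $Z_i$ that could be close to $E_b^1$ are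
$$U=\bigcup_{j\le J}U_j,\qquad U_j=\bigcap_{i\in\text{block }j}(T\setminus Z_i),$$
with $J$ consecutive blocks of $m$ indices each. We want $U\cap E_b^0$ to be small and $E_b^1\setminus U$ to be small. If $\nu$ and all $Z_i$ were invariant under $\sigma_b$, then $\sigma_b$ would carry $U\cap E_b^0$ to $U\cap E_b^1$, and
$$\nu(E_b^1)\le\nu(U\cap E_b^1)+\nu(E_b^1\setminus U)=\nu(U\cap E_b^0)+\nu(E^1_b\setminus U)\le2\nu(E_b^1\triangle U),$$
so no approximation would be possible.

The way out is a submeasure with this rule: a set that misses something large inside every node, at each of $M$ successive levels, is declared small, of size $\varepsilon$; and at the scales devoted to the bit $b$ the required number $M$ depends on the value of the bit, with $M^0$ far below $M^1$. Take $m=M^0$ at scale $k+1$. Over $E_b^0$ the set $U_j$ misses $Z_i$ at $m$ levels, so $U_j\cap E_b^0$ is small, of size $\varepsilon_{k+1}$. Over $E_b^1$, missing something at only $m$ levels counts for nothing, so $U_j$ stays large there. Therefore $E_b^1\setminus U$ misses a large set $U_j$ in each of $J$ blocks,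 and $J$ blocks suffice to make it small at the coarser scale $k$. Two demands meet here: $J$ must be the number $M_k^1$ of levels needed at scale $k$, and the $J$ pieces over $E_b^0$ must add up to something small. They agree if $\varepsilon_{k+1}=\varepsilon_k/M_k^1$. The error at scale $k$ will be a multiple of $\varepsilon_k$, so each bit $b$ needs infinitely many scales.

## 5. Gaps, objects and parameters

For $X\in\mathcal C$ let $\mathrm{hull}_n(X)=\bigcup\{[a]:|a|=n,\ [a]\cap X\ne\emptyset\}\in\mathcal C_n$. For example $\mathrm{hull}_2([010])=[01]$, and $\mathrm{hull}_n([010])=[010]$ for $n\ge3$.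

**Definition 5.1.** A *gap* is a pair $(m,n)$ of integers $0\le m<n$, identified with the interval $[m,n]$. A *gap set* is a finite nonempty set of gaps that pairwise share at most an endpoint. It is *beyond $t$* if all its left ends are $\ge t$.

So $\{(0,2),(2,3),(5,9)\}$ is a gap set and $\{(0,3),(2,4)\}$ is not. Distinct gaps of a gap set have distinct left ends; an integer is interior to at most one of them; and any gap is contained in at most one member of a given gap set. Given $r$ cut points, a gap with no cut point in its interior lies in one of the closed intervals determined by them; so all but at most $r$ gaps of a gap set do.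

**Definition 5.2 (parameters).** Let $(b_k)_{k\ge1}$ be a sequence in $\omega$ taking every value infinitely often, and $Q_k^e=E^e_{b_k}$. Put $\varepsilon_1=1$, $M^1_0=1$, and recursively

- $N_k=\lceil32/\varepsilon_k\rceil$, $\;L_k^0=4(N_k+M^1_{k-1}+1)$, $\;L_k^1=4(N_k+M_k^0+1)$;
- $\alpha_k^e\in(0,1]$ with $(L_k^e)^{\alpha_k^e}\le1+2^{-k}$; $\;c_k^e=1000L_k^e$; $\;M_k^e=\lceil c_k^e(32/\varepsilon_k)^{1/\alpha_k^e}\rceil$;
- $\varepsilon_{k+1}=\varepsilon_k/M_k^1$.

The order of choice is $\varepsilon_k,N_k,L_k^0,\alpha_k^0,c_k^0,M_k^0,L_k^1,\alpha_k^1,c_k^1,M_k^1,\varepsilon_{k+1}$. Since $M_k^e\ge c_k^e=1000L_k^e$, the numbers $L,c,M$ increase along the lexicographic order of $(k,e)$, and each $L$ is at least $4(M'+1)$ for every earlier $M'$. Also $N_k$ is nondecreasing and $\varepsilon_k$ decreases to $0$.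

**Definition 5.3 (objects).** Fix $p\ge1$. For $a\in2^{<\omega}$ and clopen $X\subseteq[a]$ let $\varphi^a_{p+1,p}(X)=32$ if $X\ne\emptyset$ and $0$ if $X=\emptyset$. For $k=p,p-1,\dots,1$ define:

- A *$p$-object of type $(k,e)$*, or of class $k$, is a pair $(Y,G)$ with $Y\in\mathcal C$, $Y\subseteq Q_k^e$, and $G$ a gap set beyond $b_k+1$ with $|G|\le M_k^e$, such that for all $(m,n)\in G$ and all $a\in2^m$ there is $C\in\mathcal C_n$ with $C\subseteq[a]\setminus Y$ and $\varphi^a_{k+1,p}(C)\ge1$. Its *weight* is $\varepsilon_k(M_k^e/|G|)^{\alpha_k^e}$, which is $\ge\varepsilon_k$.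
- For $a\in2^{<\omega}$ and clopen $X\subseteq[a]$, $\varphi^a_{k,p}(X)=\min(32,\inf w(F))$, where $F$ ranges over finite families of $p$-objects of classes $l\in[k,p]$ with gap sets beyond $|a|$ such that $X\subseteq\bigcup F$, and $w(F)$ is the sum of the weights ($\inf\emptyset=\infty$).

We write $Y$ for the object and $G_Y$ for its gap set. The definition of $\varphi^a_{k,p}$ for $k\le p$ also fits $k=p+1$, where no objects are available.

For the top class $k=p$ the condition on $C$ only says $C\ne\emptyset$. So $(Y,G)$ is an object of type $(p,e)$ iff $Y\subseteq Q_p^e$, $G$ is beyond $b_p+1$, $|G|\le M_p^e$, and for each gap $(m,n)\in G$ and $a\in2^m$ some $[d]\subseteq[a]$ with $|d|=n$ is disjoint from $Y$. For instance, let $p=1$, $b_1=0$ and $M=M_1^0$. The set $Y=\{x:x(i)=0\text{ for }0\le i\le M\}$ with the gaps $(i,i+1)$, $1\le i\le M$, is a $1$-object of type $(1,0)$ and weight $\varepsilon_1=1$: for $a\in2^i$ take $C=[a^\frown1]$.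

If the requirement $Y\subseteq Q_k^e$ were deleted, the definition would refer to levels only: by downward induction each $\sigma_j$ would map objects to objects with the same gap set and weight, and $\varphi^{\sigma_ja}_{k,p}(\sigma_jX)=\varphi^a_{k,p}(X)$. Then Proposition 3.1 would apply to whatever comes out. The bit condition is what breaks the symmetry.

**Lemma 5.4.**

- **(F1)** If $(Y,G)$ of type $(k,e)$ has weight $<32$, then $|G|>M_k^e(\varepsilon_k/32)^{1/\alpha_k^e}\ge c_k^e$.
- **(F2)** If moreover $G'\subseteq G$ and $|G'|\ge|G|/K$ with $1\le K\le L_k^e$, then $(Y,G')$ is a $p$-object of the same type, with weight at most $K^{\alpha_k^e}\le1+2^{-k}\le2$ times the old weight.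
- **(F3)** If all right ends in $G$ are $\le n$, then $(\mathrm{hull}_n(Y),G)$ is a $p$-object of the same type and weight.
- **(F4)** $\varphi^a_{k,p}$ is monotone and subadditive, $\varphi^a_{k,p}\le\varphi^a_{k+1,p}$, and $\varphi^a_{k,p}(X)\le\varphi^d_{k,p}(X)$ if $a\subseteq d$ and $X\subseteq[d]$.

*Proof.* (F1): $(M_k^e/|G|)^{\alpha_k^e}<32/\varepsilon_k$; solve for $|G|$ and use the definition of $M_k^e$. (F2): $|G'|\ge|G|/K\ge c_k^e/L_k^e=1000$, so $G'$ is nonempty; the other requirements are inherited, and the weights have ratio $(|G|/|G'|)^{\alpha_k^e}\le K^{\alpha_k^e}\le(L_k^e)^{\alpha_k^e}$. (F3): for $(m,n')\in G$ and $a\in2^m$, the witness $C\in\mathcal C_{n'}\subseteq\mathcal C_n$ is disjoint from $Y$, hence from $\mathrm{hull}_n(Y)$. Since $n$ exceeds a left end $\ge b_k+1$, $Q_k^e\in\mathcal C_n$ and $\mathrm{hull}_n(Y)\subseteq Q_k^e$. (F4): unions of covers are covers; more classes allow more families, and $32$ is a cap for all the functions; a family beyond $|d|$ is beyond $|a|$. $\square$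

(F2) is the engine. Because $\alpha$ is tiny, an object may throw away most of its gaps and pay only a factor close to $1$. (F3) says that an object whose gaps end by level $n$ may be replaced by a set in $\mathcal C_n$.

## 6. Walking through gaps: nodes are large

We must know that $[a]$ is not cheaply covered. First a case by hand: $k=p$, only one class. Let $X_1,\dots,X_N$ be objects of class $p$ beyond $|a|$ with total weight $<16$. Each weight is $\ge\varepsilon_p$, so $N<32/\varepsilon_p\le N_p$, and by (F1) each gap set has at least $1000N$ gaps. Choose one gap $(m_i,n_i)$ from each with $n_i\le m_{i+1}$ after renumbering (the greedy choice in Step 1 below does this). Now walk up the tree from $a$: between gaps move arbitrarily; on reaching a node $d\in2^{m_i}$, the object $X_i$ misses some $[d']\subseteq[d]$ with $|d'|=n_i$; go there. The final node lies in $[a]$ outside all $X_i$.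

With more classes the walk through $(m_i,n_i)$ meets two demands: stay in the set $C$ that $X_i$ misses, and avoid the objects of higher class. We know only $\varphi_{k+1,p}(C)\ge1$, so this works only if the higher objects active there have total weight less than $1$. So we choose gaps in which few higher objects are concentrated, and then make each higher object active in a single interval of the walk, using (F2).

Let $t_k=32(1-2^{-k})$. Then $t_1=16$, and $t_{k+1}\ge(1+2^{-k-1})t_k$, because $(1-2x)(1+x)\le1-x$ for $x=2^{-k-1}$.

**Lemma 6.1.** For $1\le k\le p+1$ and all $a$: $\varphi^a_{k,p}([a])\ge t_k\ge16$.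

*Proof.* By downward induction on $k$ we show that no family $F$ as in the definition of $\varphi^a_{k,p}$ with $w(F)<t_k$ covers $[a]$. For $k=p+1$, $F=\emptyset$. Let $k\le p$ and $F=\{X_1,\dots,X_N\}\cup F'$ with the $X_i$ of class $k$ and $F'$ of classes $>k$. If $N=0$, use the induction hypothesis, as $t_k<t_{k+1}$. Otherwise $1\le N<32/\varepsilon_k\le N_k$, since class $k$ weights are $\ge\varepsilon_k$. All weights are $<32$, so (F1) and (F2) apply to all members of $F$.

**Step 1: choice of gaps.** We pick one gap for each $X_i$, in increasing order, where few higher objects are concentrated. Let $G_i$ be the gap set of $X_i$; by (F1), $|G_i|\ge1000N$. For a gap $\gamma$ and $Y\in F'$ let $\mathrm{fr}_Y(\gamma)$ be the proportion of gaps of $G_Y$ contained in $\gamma$, and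
$$S(\gamma)=\sum\{w(Y):Y\in F',\ \mathrm{fr}_Y(\gamma)\ge\tfrac1{4N}\}.$$
A gap of $G_Y$ is contained in at most one $\gamma\in G_i$, so for each $Y$ at most $4N$ of the $\gamma\in G_i$ have $\mathrm{fr}_Y(\gamma)\ge\frac1{4N}$. Hence $\sum_{\gamma\in G_i}S(\gamma)\le4N\cdot32$, and at most $512N$ gaps of $G_i$ have $S\ge\frac14$. So each $G_i$ has at least $N$ *good* gaps, those with $S<\frac14$.

Choose greedily. Among the remaining good gaps of the remaining families take one with smallest right end $n$, select it for its family, remove this family, and delete from the other families the good gaps with left end $<n$. All remaining good gaps have right end $\ge n$, so those with left end $<n$ contain $[n-1,n]$, and a gap set has at most one such gap. Each family loses at most one gap per step, so the selection succeeds for all $N$ families. After renumbering we have $\gamma_i=(m_i,n_i)\in G_i$ with $S(\gamma_i)<\frac14$ and $|a|\le m_1<n_1\le m_2<n_2\le\dots<n_N$.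

**Step 2: assignment.** We make each $Y\in F'$ active in one interval. Let $Y$ have type $(l,e)$, $l>k$. Then $4N\le4N_k\le L_l^e$, and $|G_Y|\ge1000L_l^e\ge8N$. If $\mathrm{fr}_Y(\gamma_i)\ge\frac1{4N}$ for some $i$, assign $Y$ to one such $\gamma_i$. Otherwise fewer than $|G_Y|/4$ gaps of $G_Y$ lie inside the $\gamma_i$'s, and at most $2N\le|G_Y|/4$ have one of the $2N$ cut points $m_i,n_i$ in their interior. So at least $|G_Y|/2$ lie in the $N+1$ outer regions $[|a|,m_1],[n_1,m_2],\dots,[n_N,\infty)$. Assign $Y$ to an outer region containing at least $|G_Y|/(2(N+1))\ge|G_Y|/(4N)$ of its gaps. In all cases replace $G_Y$ by its gaps in the assigned interval. By (F2) with $K=4N$ weights grow by a factor at most $1+2^{-l}\le1+2^{-k-1}$. So the new total weight in any outer region is $<(1+2^{-k-1})t_k\le t_{k+1}$. An object assigned to $\gamma_i$ is counted in $S(\gamma_i)<\frac14$, so the new total weight in $\gamma_i$ is $<\frac12$.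

**Step 3: the walk.** Start at $a$ and pass through the intervals in order.

In an outer region $[n_i,m_{i+1}]$ (or $[|a|,m_1]$), at the current node $d$, the sets $\mathrm{hull}_{m_{i+1}}(Y)$, $Y$ assigned there, are objects by (F3), beyond $|d|$, of total weight $<t_{k+1}$. By the induction hypothesis they do not cover $[d]$. They lie in $\mathcal C_{m_{i+1}}$, so there is $d'\supseteq d$ with $|d'|=m_{i+1}$ and $[d']$ disjoint from all of them. (If $n_i=m_{i+1}$, nothing is assigned there and $d'=d$.)

In $\gamma_i$, at the current node $d\in2^{m_i}$, take $C\in\mathcal C_{n_i}$ with $C\subseteq[d]\setminus X_i$ and $\varphi^d_{k+1,p}(C)\ge1$. The hulls $\mathrm{hull}_{n_i}(Y)$, $Y$ assigned to $\gamma_i$, are objects beyond $|d|$ of total weight $<1$, so they do not cover $C$. All these sets are in $\mathcal C_{n_i}$, so there is $d'\in2^{n_i}$ with $[d']\subseteq C$ disjoint from the hulls.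

In the last region $[n_N,\infty)$ the induction hypothesis gives a point of $[d]$ outside all sets assigned there. This point lies in $[a]\setminus\bigcup F$. $\square$

## 7. The limit submeasure

Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$, and for clopen $X\subseteq[a]$ let
$$\nu_k^a(X)=\lim_{p\to\mathcal U}\varphi^a_{k,p}(X),\qquad\nu=\nu_1^\emptyset.$$
These functions are monotone, subadditive and $\le32$; $\nu_k^a\le\nu_{k+1}^a$; and $\nu_k^a([a])\ge16$. "For $\mathcal U$-many $p$" means for a set of $p$ in $\mathcal U$. We verify the hypotheses of Proposition 2.2.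

### Exhaustivity

Let $(E_i)$ be disjoint clopen sets. To make $E_i$ small we want to present it as two objects of class $k$, split by the bit $b_k$, with the full number of gaps. So at a node $a$ we need a large $C\in\mathcal C_n$ inside $[a]$ missing $E_i$, with $n$ *independent of $i$*. The obvious choice is the union of the nodes of length $n$ that $E_i$ does not meet; it can be empty, as a clopen set like $E^0_n$ meets every node of length $n$. The next lemma says that, for a suitable $n$, the bad part of $E_i$ can be put into a set $H$ of small size.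

**Lemma 7.1.** Let $|a|=m$, $k\ge1$, $\eta>0$, and $(E_i)$ pairwise disjoint clopen sets. There are $n>m$ and $i_0$ such that for every $i\ge i_0$, for $\mathcal U$-many $p$, the following holds.

$\mathrm{Good}(n,i,p)$: there are clopen $H\subseteq[a]$ and $C\in\mathcal C_n$, $C\subseteq[a]$, with $C\cap(E_i\setminus H)=\emptyset$, $\varphi^a_{k+1,p}(C)\ge1$, $\varphi^a_{k+1,p}(H)\le\eta$.

*Proof.* **Step 1: the easy case.** If $\nu^a_{k+1}([a]\cap\bigcup_{i<q}E_i)>1$ for some $q$, let $C$ be this set, $H=\emptyset$, $i_0=q$, and $n>m$ with $C\in\mathcal C_n$. For $i\ge q$ the set $C$ is disjoint from $E_i$, and $\varphi^a_{k+1,p}(C)>1$ for $\mathcal U$-many $p$.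

**Step 2: setting up a contradiction.** So assume $\nu^a_{k+1}([a]\cap\bigcup_{i<q}E_i)\le1$ for all $q$, and suppose the lemma fails. As $\mathcal U$ is an ultrafilter, for all $n>m$ and $i_0$ there is $i\ge i_0$ with $\neg\mathrm{Good}(n,i,p)$ for $\mathcal U$-many $p$. Fix an integer $q\ge16/\eta$. Choose $n_1=m+1$, then $i_1,n_2,i_2,\dots,i_q,n_{q+1}$, with $n_j$ and $i_j$ strictly increasing, $E_{i_j}\in\mathcal C_{n_{j+1}}$, and $\neg\mathrm{Good}(n_j,i_j,p)$ for $\mathcal U$-many $p$. Fix $p\ge k+1$ with $\neg\mathrm{Good}(n_j,i_j,p)$ for all $j\le q$ and $\varphi^a_{k+1,p}([a]\cap\bigcup_{j\le q}E_{i_j})<2$. Let $F$ be a cover of the latter set witnessing this, $w(F)<2$. We derive $\mathrm{Good}(n_j,i_j,p)$ for some $j$.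

**Step 3: choosing $j$ and sorting $F$.** Call $Y\in F$ *heavy at $j$* if at least $|G_Y|/4$ of its gaps lie in $[n_j,n_{j+1}]$. Each $Y$ is heavy at no more than $4$ values of $j$, so the weights of heavy objects, summed over all $j\le q$, total less than $8$. Hence for some $j\le q$ the objects heavy at $j$ have total weight $<8/q$. Fix this $j$. If $Y$ is not heavy at $j$, fewer than $|G_Y|/4$ gaps lie in $[n_j,n_{j+1}]$, and at most $2\le|G_Y|/4$ have $n_j$ or $n_{j+1}$ in their interior; so at least $|G_Y|/2$ gaps lie in $[m,n_j]$ or in $[n_{j+1},\infty)$. Thus at least $|G_Y|/4$ gaps lie in $[m,n_j]$ (call $Y$ *before*) or at least $|G_Y|/4$ lie in $[n_{j+1},\infty)$ (call it *after*); choose one. Restrict the gap sets to $[n_j,n_{j+1}]$, $[m,n_j]$, $[n_{j+1},\infty)$ respectively. By (F2) with $K=4$ weights at most double, and by (F3):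

- $B=[a]\cap\bigcup\{\mathrm{hull}_{n_j}(Y):Y\text{ before}\}\in\mathcal C_{n_j}$ has $\varphi^a_{k+1,p}(B)\le4$;
- $H=[a]\cap\bigcup\{\mathrm{hull}_{n_{j+1}}(Y):Y\text{ heavy at }j\}\in\mathcal C_{n_{j+1}}$ has $\varphi^a_{k+1,p}(H)\le16/q\le\eta$.

**Step 4: $([a]\cap E_{i_j})\setminus H\subseteq B$.** Otherwise, since all sets involved are in $\mathcal C_{n_{j+1}}$, there is $d\in2^{n_{j+1}}$ with $[d]\subseteq([a]\cap E_{i_j})\setminus(H\cup B)$. Then $[d]$ is disjoint from all heavy and before sets, so it is covered by the after sets, which with restricted gap sets are objects beyond $|d|$ of total weight $\le4<16$. This contradicts Lemma 6.1.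

**Step 5: conclusion.** Put $C=[a]\setminus B\in\mathcal C_{n_j}$. Then $\varphi^a_{k+1,p}(C)\ge16-4\ge1$, and $C\cap(E_{i_j}\setminus H)=\emptyset$ by Step 4. So $\mathrm{Good}(n_j,i_j,p)$ holds, a contradiction. $\square$

**Proposition 7.2.** $\nu$ is exhaustive: if $(E_i)$ are pairwise disjoint clopen sets, then $\nu(E_i)\to0$.

*Proof.* Fix $k\ge1$ and $\eta>0$. Let $n_0=b_k+1$. Given $n_j$ $(j<M_k^1)$, apply Lemma 7.1 to each $a\in2^{n_j}$ with $\eta_j=\eta2^{-n_j-j-1}$, and let $n_{j+1}$ be the maximum of the resulting $n$'s. Only finitely many nodes occur. So for all large $i$, for $\mathcal U$-many $p$, we get sets $H_a,C_a$ for all these nodes at once, with $C_a\in\mathcal C_{n_{j+1}}$ for $a\in2^{n_j}$. Put $H=\bigcup_aH_a$. By (F4),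
$$\varphi^\emptyset_{k,p}(H)\le\sum_a\varphi^a_{k+1,p}(H_a)\le\sum_j2^{n_j}\eta_j\le\eta.$$
For $e=0,1$ and $p\ge k$, the set $(E_i\setminus H)\cap Q_k^e$ with the first $M_k^e\ (\le M_k^1)$ gaps $(n_j,n_{j+1})$ is a $p$-object of type $(k,e)$ and weight $\varepsilon_k$: the gaps are beyond $b_k+1$, and for $a\in2^{n_j}$ the set $C_a$ is disjoint from $E_i\setminus H_a\supseteq E_i\setminus H$ with $\varphi^a_{k+1,p}(C_a)\ge1$. Hence $\varphi^\emptyset_{k,p}(E_i)\le2\varepsilon_k+\eta$ for $\mathcal U$-many $p$. So $\limsup_i\nu(E_i)\le\limsup_i\nu_k^\emptyset(E_i)\le2\varepsilon_k+\eta$ for all $k$ and $\eta$, and $\varepsilon_k\to0$. $\square$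

### Small nodes and positivity

**Lemma 7.3.** $\max_{|a|=n}\nu([a])\to0$.

*Proof.* Let $x\in T$, $k\ge1$, $e=x(b_k)$, $n\ge b_k+1+M_k^1$, $p\ge k$. We show that $[x{\restriction}n]\subseteq Q_k^e$ with the $M_k^e$ gaps $(m,m+1)$, $b_k<m\le b_k+M_k^e$, is a $p$-object of type $(k,e)$; its weight is $\varepsilon_k$. For $a\in2^m$, $a\ne x{\restriction}m$, take $C=[a]$. For $a=x{\restriction}m$ take $C=[d]$ with $d=a^\frown(1-x(m))$, which is disjoint from $[x{\restriction}n]$. We claim $\varphi^a_{k+1,p}([d])\ge8$. Suppose $F$ covers $[d]$, has classes in $[k+1,p]$, is beyond $m$, and $w(F)<8$. Drop from each $G_Y$ the at most one gap with left end $m$. By (F2) with $K=2$ we get a cover of $[d]$ beyond $|d|=m+1$ of weight $<16$, contradicting Lemma 6.1. So $C$ is as required, and $\nu([x{\restriction}n])\le\nu_k^\emptyset([x{\restriction}n])\le\varepsilon_k$ for all $x$ and all $n\ge b_k+1+M_k^1$. $\square$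

The functions $\nu_k^a$ forbid small classes and early gaps, so they are larger than $\nu$ on subsets of $[a]$. Still, smallness in $\nu$ implies smallness in each $\nu_k^a$.

**Lemma 7.4.** For all $a,k$ and $\theta>0$ there is $\delta>0$ such that $\nu(X)<\delta$ implies $\nu_k^a(X\cap[a])\le\theta$ $(X\in\mathcal C)$. In particular $\nu([a])>0$.

*Proof.* Choose $l\ge k$ with $c^0_{l+1}\ge2|a|$, and $\delta=\min(\varepsilon_l,\theta/2)$. If $\nu(X)<\delta$ then, for $\mathcal U$-many $p$, $X$ is covered by a family $F$ of $p$-objects with $w(F)<\delta\le\varepsilon_l$. A member of class $\le l$ would have weight $\ge\varepsilon_l$; so all members have class $>l\ge k$, and $|G_Y|\ge c^0_{l+1}\ge2|a|$ by (F1). Drop the at most $|a|\le|G_Y|/2$ gaps with left end $<|a|$. By (F2) with $K=2$, $\varphi^a_{k,p}(X\cap[a])\le2\delta\le\theta$. If $\nu([a])=0$, this would give $\nu_k^a([a])\le\theta$ for every $\theta>0$, against $\nu^a_k([a])\ge16$. $\square$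

### The algebra $\mathbb B$ and the local functions

By Proposition 7.2 and Lemma 7.4, Proposition 2.2 applies to $\nu$. **From now on $\mathbb B$ is the completion for this $\nu$.** By Lemma 7.3 and Proposition 2.2 it is an atomless Maharam algebra, $V[G]=V[r]$ and $\mathbf 1\Vdash\dot r\notin V$.

By Lemma 7.4 and $|\nu_k^a(X)-\nu_k^a(Y)|\le\nu_k^a(X\triangle Y)$, the function $\nu_k^a$ is uniformly $d$-continuous on the clopen subsets of $[a]$. These are dense in $\mathbb B{\restriction}[a]$, since $X_n\to x\le[a]$ implies $X_n\cap[a]\to x$. So $\nu_k^a$ extends uniquely to a continuous function $\hat\nu_k^a$ on $\mathbb B{\restriction}[a]$. Subadditivity and $|\hat\nu_k^a(x)-\hat\nu_k^a(y)|\le\hat\nu_k^a(x\triangle y)$ pass to limits; so does monotonicity, as in the proof of Proposition 2.2(1). Lemma 7.4 holds for $\hat\nu,\hat\nu_k^a$ with the same $\delta$: if $\hat\nu(x)<\delta$ and $X_n\to x$ are clopen, then eventually $\nu(X_n)<\delta$, so $\nu_k^a(X_n\cap[a])\le\theta$, and $X_n\cap[a]\to x\wedge[a]$.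

## 8. Halving for many subadditive functions at once

The sets $Z_i$ of Section 4 must be large, with large complement, inside many nodes simultaneously. Let $\rho$ be monotone and subadditive on the subsets of a finite set $\Omega$, with $\rho(\emptyset)=0$, $\rho(\Omega)\ge16$ and all $\rho(\{\omega\})\le1$. For one such $\rho$ a greedy choice works: add points one at a time until the value first exceeds $2$; the resulting $W$ has $2<\rho(W)\le3$, so $\rho(\Omega\setminus W)\ge13$. For several functions the moments at which they pass $2$ differ, and when the last one passes, nothing is known about the complement for the first. A random $W$ works instead. There is no additivity to compute with, so we need a concentration inequality for sets.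

**Lemma 8.1.** Let $\mathcal A,\mathcal D\subseteq\mathcal P(\Omega)$ be nonempty families closed under subsets, $\Omega$ finite, $P$ the uniform probability on $\mathcal P(\Omega)$, and $f_{\mathcal A,\mathcal D}(W)=\min\{|W\setminus(A\cup D)|:A\in\mathcal A,D\in\mathcal D\}$. Then $E\,2^{f_{\mathcal A,\mathcal D}}\le\frac1{P(\mathcal A)P(\mathcal D)}$.

This is a case of Talagrand's control by two points.

*Proof.* Induct on $|\Omega|$. If $\Omega=\emptyset$, both sides are $1$. Fix $\omega\in\Omega$ and put $\Omega'=\Omega\setminus\{\omega\}$, $\mathcal A_0=\mathcal A\cap\mathcal P(\Omega')$, $\mathcal A_1=\{A\subseteq\Omega':A\cup\{\omega\}\in\mathcal A\}$. Then $\mathcal A_1\subseteq\mathcal A_0$, both closed under subsets, and $\emptyset\in\mathcal A_0$. Let $a_0\ge a_1$ be their probabilities in $\mathcal P(\Omega')$; $a_0>0$. Define $\mathcal D_0,\mathcal D_1,d_0\ge d_1$ similarly, and write $f=f_{\mathcal A,\mathcal D}$. For $W'\subseteq\Omega'$,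
$$f(W')\le f_{\mathcal A_0,\mathcal D_0}(W'),\qquad f(W'\cup\{\omega\})\le\min(1+f_{\mathcal A_0,\mathcal D_0},\,f_{\mathcal A_1,\mathcal D_0},\,f_{\mathcal A_0,\mathcal D_1})(W'),$$
omitting terms with empty families: either $\omega$ is left uncovered, or it is covered by the set from $\mathcal A$, or by the set from $\mathcal D$. Put $x=a_1/a_0$, $y=d_1/d_0$, and let $x\ge y$ without loss of generality. The set $W$ contains $\omega$ with probability $\frac12$, so the induction hypothesis gives
$$E\,2^f\le\frac1{2a_0d_0}\Bigl(1+\min\bigl(2,\tfrac1x\bigr)\Bigr)\qquad(\tfrac10=\infty).$$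
Since $P(\mathcal A)=\frac{a_0+a_1}2$ and likewise for $\mathcal D$,
$$P(\mathcal A)P(\mathcal D)=\frac{a_0d_0(1+x)(1+y)}4\le\frac{a_0d_0(1+x)^2}4 .$$
So it suffices that $(1+\min(2,1/x))(1+x)^2\le8$. For $x\le\frac12$ the left side is $\le3\cdot\frac94<8$. For $x\ge\frac12$ it is $(1+x)^3/x$, whose derivative $(1+x)^2(2x-1)/x^2$ is $\ge0$ on $[\frac12,1]$, and its value at $1$ is $8$. $\square$

**Lemma 8.2.** Let $\rho_1,\dots,\rho_N$ be monotone subadditive nonnegative functions on $\mathcal P(\Omega)$, $\Omega$ finite, vanishing at $\emptyset$, with $\rho_i(\Omega)\ge16$ and all $\rho_i(\{\omega\})\le1/h$, where $h\ge1$ is an integer with $2N\,2^{(1-h)/2}<1$. Then there is $W\subseteq\Omega$ with $\rho_i(W)>2$ and $\rho_i(\Omega\setminus W)>2$ for all $i$.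

*Proof.* Let $\rho=\rho_i$, $\mathcal L=\{W:\rho(W)\le2\}$, which is nonempty and closed under subsets, and $\theta=P(\mathcal L)$. Suppose $\theta^2>2^{1-h}$. By Lemma 8.1 and Markov's inequality, $P(f_{\mathcal L,\mathcal L}\ge h)\le2^{-h}\theta^{-2}<\frac12$. Both $W$ and $\Omega\setminus W$ are uniformly distributed, so some $W$ has $f_{\mathcal L,\mathcal L}(W)<h$ and $f_{\mathcal L,\mathcal L}(\Omega\setminus W)<h$. Each of these two sets is contained in the union of two members of $\mathcal L$ and fewer than $h$ points. So $\rho(W),\rho(\Omega\setminus W)\le2+2+1=5$, and $\rho(\Omega)\le10$, a contradiction. Hence $\theta\le2^{(1-h)/2}$. The union bound over the $N$ functions and over both $W$ and $\Omega\setminus W$ shows that a bad event occurs with probability at most $2N2^{(1-h)/2}<1$. $\square$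

## 9. Recovering a bit of $r$ from an arbitrary new real

**Proposition 9.1.** Let $\dot s$ be a $\mathbb B$-name with $\mathbf 1\Vdash\dot s\in2^\omega\setminus V$. Then the complete subalgebra $A_{\dot s}$ generated by the elements $D_w=[\![w\subset\dot s]\!]$, $w\in2^{<\omega}$, is $\mathbb B$.

*Proof.* The sets $E_b^1$, $b\in\omega$, generate $\mathcal C$, which completely generates $\mathbb B$. So it suffices that $E_b^1\in A_{\dot s}$ for each $b$. Fix $b$ and any of the infinitely many $k\ge1$ with $b_{k+1}=b$. Write $E^e=E_b^e=Q_{k+1}^e$. For $W\subseteq2^n$ let $D_W=\bigvee_{w\in W}D_w$; then $D_{2^n\setminus W}=\neg D_W$.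

**Step 1: small mesh.** To use Lemma 8.2 we need the pieces $D_w$ to be small. We show: for every $a$, $\max_{w\in2^n}\hat\nu^a_{k+1}(D_w\wedge[a])\to0$ as $n\to\infty$. The maximum is nonincreasing in $n$, since $D_w\le D_{w\restriction n'}$. If it does not tend to $0$, there is $\theta>0$ such that $\{w:\hat\nu_{k+1}^a(D_w\wedge[a])\ge\theta\}$ is an infinite tree. By König's lemma there is $y\in2^\omega\cap V$ with $\hat\nu_{k+1}^a(D_{y\restriction n}\wedge[a])\ge\theta$ for all $n$. By Lemma 7.4 for $\theta/2$ there is $\delta>0$ with $\hat\nu(D_{y\restriction n}\wedge[a])\ge\delta$ for all $n$. So by continuity $\bigwedge_nD_{y\restriction n}\ne\mathbf 0$. This element forces $\dot s=y\in V$, a contradiction.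

**Step 2: the splitting sets.** We construct clopen sets $Z_i$, close to elements of $A_{\dot s}$, that split every node of the previous level. Let $m=M_{k+1}^0$, $J=M_k^1$, $n_0=\max(b_k,b_{k+1})+1$. For $i=1,\dots,Jm$, given $n_{i-1}$, choose an integer $h\ge1$ with $2\cdot2^{n_{i-1}}2^{(1-h)/2}<1$, and by Step 1 an $n'$ with $\hat\nu_{k+1}^a(D_w\wedge[a])\le1/h$ for all $w\in2^{n'}$ and $a\in2^{n_{i-1}}$. Let $\Omega=2^{n'}$ and $\rho_a(W)=\hat\nu_{k+1}^a(D_W\wedge[a])$ for $a\in2^{n_{i-1}}$. Since $D_{W\cup W'}=D_W\vee D_{W'}$, these functions are monotone and subadditive, and $\rho_a(\Omega)=\nu_{k+1}^a([a])\ge16$. By Lemma 8.2 there is $W_i\subseteq2^{n'}$ with $\hat\nu_{k+1}^a(D_{W_i}\wedge[a])>2$ and $\hat\nu_{k+1}^a([a]\setminus D_{W_i})>2$ for all $a\in2^{n_{i-1}}$. Since the functions $\hat\nu^a_{k+1}$ are continuous and the inequalities strict, we can choose $Z_i\in\mathcal C$ with $\hat\nu(Z_i\triangle D_{W_i})\le\varepsilon_k/(Jm)$ and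
$$\nu_{k+1}^a(Z_i\cap[a])>2,\qquad\nu_{k+1}^a([a]\setminus Z_i)>2\qquad(a\in2^{n_{i-1}}),\tag{1}$$
and then $n_i>n_{i-1}$ with $Z_i\in\mathcal C_{n_i}$. For $1\le j\le J$ let block $j$ be $\{(j-1)m+1,\dots,jm\}$, and
$$U_j=\bigcap_{i\in\text{block }j}(T\setminus Z_i)\in\mathcal C_{n_{jm}},\qquad U=\bigcup_{j\le J}U_j .$$
For $\mathcal U$-many $p\ge k+1$ the finitely many inequalities (1) hold with $\varphi_{k+1,p}^a$ in place of $\nu_{k+1}^a$, for all $i$ and $a$ simultaneously. Fix such a $p$ for Steps 3 to 5.

**Step 3: $\varphi^\emptyset_{1,p}(U\cap E^0)\le\varepsilon_k$.** Over $E^0$, $m$ gaps make $U_j$ small. The set $U_j\cap E^0$ with the $m=M_{k+1}^0$ gaps $(n_{i-1},n_i)$, $i\in$ block $j$, is a $p$-object of type $(k+1,0)$. Indeed the gaps are beyond $b_{k+1}+1$, so a node $a\in2^{n_{i-1}}$ decides the bit $b$. If $a(b)=0$, take $C=Z_i\cap[a]\in\mathcal C_{n_i}$, which is disjoint from $U_j$ and has $\varphi_{k+2,p}^a(C)\ge\varphi_{k+1,p}^a(C)>2$. If $a(b)=1$, take $C=[a]$, disjoint from $E^0$; Lemma 6.1 applies. The weight is $\varepsilon_{k+1}$, and $J\varepsilon_{k+1}=M_k^1\varepsilon_{k+1}=\varepsilon_k$.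

**Step 4: if $a\in2^{n_{(j-1)m}}$ and $a(b)=1$, then $\varphi_{k+1,p}^a(U_j\cap[a])\ge1$.** Over $E^1$, $m$ gaps are too few to matter. Suppose $F$ (classes in $[k+1,p]$, beyond $|a|$) covers $U_j\cap[a]$ and $w(F)<1$. Discard objects of type $(k+1,0)$: they are contained in $E^0$, which is disjoint from $[a]$. This is where the bit condition enters. Each remaining $Y$ has type $(k+1,1)$ or class $\ge k+2$, so its parameter satisfies $L\ge4(M_{k+1}^0+1)\ge2(m+1)$, and $|G_Y|\ge1000L\ge2m$ by (F1).

Consider the $m+1$ regions $[n_{i-1},n_i]$ ($i\in$ block $j$) and $[n_{jm},\infty)$. All gaps of $G_Y$ are beyond $|a|=n_{(j-1)m}$, and at most $m\le|G_Y|/2$ of them have one of the $m$ cut points $n_i$ ($i\in$ block $j$) in their interior. So some region contains at least $|G_Y|/(2(m+1))$ gaps of $G_Y$. Assign $Y$ to it and restrict $G_Y$ accordingly. By (F2) with $K=2(m+1)$ the new total weight is $<2$.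

Now walk from $a$. At a node $a'\in2^{n_{i-1}}$ we have $\varphi_{k+1,p}^{a'}([a']\setminus Z_i)>2$. The hulls $\mathrm{hull}_{n_i}(Y)$ of the sets assigned to $[n_{i-1},n_i]$ are objects beyond $|a'|$ by (F3), of total weight $<2$, so they do not cover $[a']\setminus Z_i\in\mathcal C_{n_i}$. Hence there is $d\in2^{n_i}$ with $[d]\subseteq[a']\setminus Z_i$ disjoint from these hulls; move to $d$. After the block, by Lemma 6.1, there is a point of the current $[d]$ outside the sets assigned to $[n_{jm},\infty)$. This point lies in $U_j\cap[a]$ and outside $\bigcup F$, a contradiction.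

**Step 5: $\varphi_{1,p}^\emptyset(E^1\setminus U)\le2\varepsilon_k$.** The set $E^1\setminus U$ misses the large set $U_j$ in block $j$, for $J=M_k^1$ blocks. For $e=0,1$, the set $(E^1\setminus U)\cap Q_k^e$ with the gaps $(n_{(j-1)m},n_{jm})$, $1\le j\le M_k^e\ (\le J)$, is a $p$-object of type $(k,e)$ and weight $\varepsilon_k$. The gaps are beyond $b_k+1$. For a node $a\in2^{n_{(j-1)m}}$ with $a(b)=1$ take $C=U_j\cap[a]\in\mathcal C_{n_{jm}}$, which is disjoint from $E^1\setminus U$, and use Step 4. If $a(b)=0$, take $C=[a]$, disjoint from $E^1$.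

**Step 6: conclusion.** Steps 3 and 5 hold for $\mathcal U$-many $p$, and $U$ does not depend on $p$. So $\nu(U\cap E^0)\le\varepsilon_k$ and $\nu(E^1\setminus U)\le2\varepsilon_k$, whence $\nu(E^1\triangle U)\le3\varepsilon_k$. Let
$$D=\bigvee_{j\le J}\ \bigwedge_{i\in\text{block }j}\neg D_{W_i}\in A_{\dot s}.$$
Then $\hat\nu(U\triangle D)\le\sum_i\hat\nu(Z_i\triangle D_{W_i})\le\varepsilon_k$, so $\hat\nu(E^1\triangle D)\le4\varepsilon_k$. Letting $k\to\infty$ through $\{k:b_{k+1}=b\}$, we see that $E^1$ is a metric limit of elements of $A_{\dot s}$. By Proposition 2.2(4), $E^1\in A_{\dot s}$. $\square$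

*Proof of Theorem A.* Section 7 gives that $\mathbb B$ is an atomless Maharam algebra with $V[G]=V[r]$ and $\mathbf 1\Vdash\dot r\notin V$; it is completely generated by $\mathcal C$, hence by the values $[\![a\subset\dot r]\!]=[a]$. By Proposition 9.1 the hypothesis of Proposition 2.3 holds, so $r$ is a minimal real. $\blacksquare$

## 10. Subalgebras, intermediate models and rigidity

*Proof of Theorem B(1).* **Step 1: atomless subalgebras.** Let $A$ be an atomless complete subalgebra. We code it by a new real and apply Proposition 9.1. As $(\mathbb B,d)$ is separable, $A$ has a countable metrically dense subset $\{e_i\}$, which completely generates $A$ because complete subalgebras are metrically closed. Let $\dot s(i)=1$ iff $e_i\in\dot G$. Then $A_{\dot s}\subseteq A$, and $A_{\dot s}$ contains every $e_i=[\![\dot s(i)=1]\!]$, so $A_{\dot s}=A$. For $y\in2^\omega\cap V$, the element $t=[\![\dot s=y]\!]\in A$ lies below $e_i$ or $\neg e_i$ for each $i$. The set $\{e\in A:t\le e\text{ or }t\wedge e=\mathbf 0\}$ is metrically closed and contains all $e_i$, so it is $A$. Hence $t$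 is $\mathbf 0$ or an atom of $A$, so $t=\mathbf 0$. Thus $\mathbf 1\Vdash\dot s\notin V$, and $A=A_{\dot s}=\mathbb B$ by Proposition 9.1.

**Step 2: arbitrary complete subalgebras.** Let $(q_i)$ be the atoms of $A$, countably many by ccc, and $u=\mathbf 1\setminus\bigvee q_i\in A$. Then $\{x\vee y:x\in A,x\le u,\ y\in\mathbb B,y\le\mathbf 1\setminus u\}$ is a complete subalgebra. It is atomless, since $A$ has no atoms below $u$ and $\mathbb B$ has none below $\mathbf 1\setminus u$. By Step 1 it is $\mathbb B$, so
$$A{\restriction}u=\mathbb B{\restriction}u .\tag{2}$$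
Every $x\in A$ satisfies $q_i\le x$ or $q_i\wedge x=\mathbf 0$ for each $i$. Conversely, an $x\in\mathbb B$ with this property equals $(x\wedge u)\vee\bigvee\{q_i:q_i\le x\}\in A$. So $A$ has the stated form.

**Step 3: the converse.** Let $(p_i)$ be a countable antichain of nonzero elements. The set $\{x:\forall i\,(p_i\le x\text{ or }p_i\wedge x=\mathbf 0)\}$ is closed under complements. For a join of such elements, $p_i$ is below one of them or disjoint from all. So it is a complete subalgebra.

**Step 4: relative algebras, for later use.** If $A'$ is an atomless complete subalgebra of $\mathbb B{\restriction}e$, then $\{x\vee y:x\in A',y\le\mathbf 1\setminus e\}$ is an atomless complete subalgebra of $\mathbb B$, hence $\mathbb B$, so $A'=\mathbb B{\restriction}e$. $\blacksquare$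

*Proof of Theorem B(2).* By the standard theorem on intermediate ZFC models of a generic extension by a complete Boolean algebra (Jech, *Set Theory*, Ch. 15), $N=V[G\cap A]$ for some complete subalgebra $A$ of $\mathbb B$. Let $q_i$ and $u$ be as in (1), Step 2. By genericity $G$ contains some $q_i$ or $u$. If $q_i\in G$, then an $x\in A$ lies in $G$ iff $q_i\le x$; so $G\cap A=\{x\in A:q_i\le x\}\in V$ and $N=V$. If $u\in G$, then by (2) $G\cap A$ contains $G\cap\mathbb B{\restriction}u$, which determines $G$, as $x\in G$ iff $x\wedge u\in G$; so $N=V[G]$. $\blacksquare$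

*Proof of Theorem B(3).* **Step 1: disjoint pieces are not isomorphic.** By (1), Step 4, the subalgebras in question are $\mathbb B{\restriction}e$ and $\mathbb B{\restriction}f$. Suppose $\phi:\mathbb B{\restriction}e\to\mathbb B{\restriction}f$ is an isomorphism, $e\wedge f=\mathbf 0$, $e,f\ne\mathbf 0$. We build a proper atomless complete subalgebra. Let $A=\{x:\phi(x\wedge e)=x\wedge f\}$. It is a complete subalgebra, since $\phi$ preserves relative complements and arbitrary joins.

It is atomless. Let $\mathbf 0\ne x\in A$. Then $x\setminus f\ne\mathbf 0$: otherwise $x\le f$, so $x\wedge e=\mathbf 0$ and $x=x\wedge f=\phi(\mathbf 0)=\mathbf 0$. Take $\mathbf 0<y<x\setminus f$ and let $y'=y\vee\phi(y\wedge e)$. Since $\phi(y\wedge e)\le f$ and $y\wedge f=\mathbf 0$, we have $y'\wedge e=y\wedge e$ and $y'\wedge f=\phi(y\wedge e)$, so $y'\in A$. Also $y'\le x$, because $\phi(y\wedge e)\le\phi(x\wedge e)=x\wedge f\le x$. Finally $y'\setminus f=y$ is nonzero and strictly below $x\setminus f$, so $\mathbf 0<y'<x$.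

But $e\notin A$, since $\phi(e)=f\ne\mathbf 0=e\wedge f$. This contradicts (1).

**Step 2: rigidity.** Let $\pi$ be an automorphism with $\pi(x)\ne x$. If $e=x\setminus\pi(x)\ne\mathbf 0$, then $\pi(e)\le\pi(x)$ is disjoint from $e$. Otherwise $\pi(x)\setminus x\ne\mathbf 0$, and $e=\pi^{-1}(\pi(x)\setminus x)\le x$ is disjoint from $\pi(e)=\pi(x)\setminus x$. In both cases $\mathbb B{\restriction}e\cong\mathbb B{\restriction}\pi(e)$ contradicts Step 1.

**Step 3: the algebras $\mathbb B{\restriction}e$.** Suppose $\phi:\mathbb B{\restriction}e\cong\mathbb B{\restriction}f$ with $e\ne f$. Exchanging roles if necessary, $e'=e\setminus f\ne\mathbf 0$, and $\phi(e')\le f$ is disjoint from $e'$; then $\mathbb B{\restriction}e'\cong\mathbb B{\restriction}\phi(e')$ contradicts Step 1. Each $\mathbb B{\restriction}e$ is a Maharam algebra with $\hat\nu/\hat\nu(e)$. A generic ultrafilter on $\mathbb B{\restriction}e$ generates a generic ultrafilter on $\mathbb B$ containing $e$, with the same extension, so by Theorem A it adds a minimal real. $\blacksquare$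

*Proof of Theorem B(4).* By (1), Step 4, an atomless complete subalgebra of $\mathbb B{\restriction}e$ is $\mathbb B{\restriction}e$, which is countably completely generated, by the elements $X\wedge e$ with $X\in\mathcal C$. If it were a measure algebra, it would be isomorphic to the Lebesgue measure algebra by Carathéodory's theorem. The latter has two disjoint nonzero elements with isomorphic restrictions, for instance $E_0^0$ and $E_0^1$, exchanged by the flip $\sigma_0$. This contradicts (3). The converse statement is Proposition 1.3. $\blacksquare$
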